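# Voronoi diagrams of points under polyhedral distances: the exponent $d-1$

## 1. Two theorems on $\operatorname{Vor}_B(P)$

**Theorem 1.** Let $d\ge 3$ and let $f$ be a constant. For every convex polytope $B\subset\mathbb R^d$ with at most $f$ facets and the origin in its interior, and for every set $P$ of $n$ points of $\mathbb R^d$ in general position with respect to $B$ (conditions (GP1), (GP2) of Section 2), the Voronoi diagram $\operatorname{Vor}_B(P)$ has complexity $O_{d,f}(n^{d-1})$, uniformly in $B$. This is tight:

* for $f\ge 2d-2$ there is a fixed $B$ with at most $f$ facets attaining $\Omega(n^{d-1})$;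
* for $f\ge 4d-6$ there is a fixed centrally symmetric such $B$.

So for large enough constant $f$ the maximum complexity is $\Theta(n^{d-1})$, both for convex distance functions and for polyhedral metrics.

**Theorem 2.** Let $d\ge 3$.

* (A) General $B$, $f\ge d+1$: the maximum complexity is $\Theta\big(n^{\min\{d-1,\lfloor f/2\rfloor\}}\big)$.
* (B) Centrally symmetric $B$, $f\ge 2d$, $g=\lfloor f/2\rfloor$: the maximum complexity is $\Theta\big(n^{\min\{d-1,\lceil g/2\rceil\}}\big)$.

Let us unpack this. The distance function with unit ball $B$ is
$$\rho_B(p,x)=\min\{\lambda\ge0:\ x\in p+\lambda B\},$$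
the factor by which a copy of $B$ placed at $p$ must be inflated to reach $x$. If $B=-B$ it is a metric (a *polyhedral metric*); for $B=[-1,1]^d$ it is the $L_\infty$ metric. In general $\rho_B(p,x)\ne\rho_B(x,p)$, but the triangle inequality still holds. The points of $P$ are called sites. For $x\in\mathbb R^d$ let $N(x)\subseteq P$ be the set of sites minimizing $\rho_B(\cdot,x)$. The *faces* of $\operatorname{Vor}_B(P)$ are the connected components of the sets $\{x:N(x)=S\}$, over nonempty $S\subseteq P$, and the *complexity* is the number of faces of all dimensions. Constants in $O$, $\Omega$, $\Theta$ may depend on $d$ and $f$ and on nothing else. The maxima are over all admissible $B$ with at most $f$ facets and all $n$-point sets $P$ in general position. The restrictions on $f$ are no loss: a bounded polytope has at least $d+1$ facets, and a centrally symmetric one at least $2d$, because its facet normals come in antipodal pairs and span $\mathbb R^d$.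

The question is Open Problem 11 in "State of the Union (of Geometric Objects): A Review". The facts recorded there are these. The Euclidean diagram of $n$ points has complexity $O(n^{\lceil d/2\rceil})$. The $L_\infty$-diagram has complexity $O(n^{\lceil d/2\rceil})$, and this is tight in the worst case. Viewing the diagram as a lower envelope in $\mathbb R^{d+1}$ gives the general bound $O^*(n^d)$, that is, $O(n^{d+\varepsilon})$ for every $\varepsilon>0$. For sites that are $k$-dimensional flats, $0\le k\le d-2$, Aronov has the lower bound $\Omega(\max\{n^{k+1},n^{\lceil (d-k)/2\rceil}\})$, under the Euclidean distance or a polyhedral convex distance function.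

Some values of Theorem 2: for $d=3$ both exponents are $2$ for every admissible $f$. For $d=4$ and general $B$, five facets give $n^2$ and six facets already give $n^3$; for symmetric $B$, eight facets (such as the $L_\infty$ ball) give $n^2$ and ten give $n^3$. For $d\ge4$ and large $f$ the exponent $d-1$ exceeds $\lceil d/2\rceil$.

The $L_\infty$ bound quoted above will be used only for the upper bound $n^{\lceil g/2\rceil}$ in Theorem 2(B), and McMullen's upper bound theorem only for $n^{\lfloor f/2\rfloor}$ in Theorem 2(A). Theorem 1 uses neither. Throughout, $C$ denotes constants depending only on $d$ and $f$, possibly different at each occurrence.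

## 2. Active indices, the lift to $\mathbb R^{d+1}$, and general position

Write $B=\{x:a_i\cdot x\le1,\ i=1,\dots,m\}$ with $m\le f$ the number of facets. The $a_i$ are the vertices of the polar polytope $B^\circ=\operatorname{conv}\{a_i\}$, which has $0$ in its interior. With $h(u)=\max_i a_i\cdot u$ we have
$$\rho_B(p,x)=h(x-p),\qquad h(u)>0\ \text{ for } u\ne0 .$$
So each distance is a maximum of $m$ linear functions, always with the same $m$ gradients. We lift: put $\alpha_i(x,t)=a_i\cdot x-t$, a linear functional $\alpha_i=(a_i,-1)$ on $\mathbb R^{d+1}$. The $\alpha_i$ are pairwise non-parallel, and they span $(\mathbb R^{d+1})^*$, because the $a_i$ affinely span $\mathbb R^d$.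

**Definition (active indices).** For $p\in N(x)$ let
$$A_p(x)=\{i:a_i\cdot(x-p)=\rho_B(p,x)\},\quad L_p(x)=\operatorname{span}\{\alpha_i:i\in A_p(x)\},\quad c_p(x)=\dim L_p(x)\ge1 .$$
Put $\mathrm{env}(x)=\min_p\rho_B(p,x)\ge0$ and $\mathcal N=\{N(x):x\in\mathbb R^d\}$.

For $p\in N(x)$, $i\in A_p(x)$ and $t=\mathrm{env}(x)$ the definition says
$$\alpha_i(x,t)=a_i\cdot p=\alpha_i(p,0).\tag{1}$$

*Example.* Let $d=2$, $B=[-1,1]^2$, with normals $\pm e_1,\pm e_2$, and sites $p=(0,0)$, $q=(3,1)$. At $x=(\frac32,\frac32)$ both distances are $\frac32$. For $p$ the normals $e_1$ and $e_2$ are active, so $c_p=2$; for $q$ only $-e_1$ is active, so $c_q=1$. The three functionals $(1,0,-1),(0,1,-1),(-1,0,-1)$ have determinant $-2$, so they are independent. Geometrically, the bisector of $p$ and $q$ bends at $x$, where it crosses the diagonal ray from $p$.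

**Definition (general position).** The only assumptions on $P$ are:

* (GP1) $a_i\cdot p\neq a_i\cdot q$ for all $i$ and all sites $p\ne q$.
* (GP2) For every $x\in\mathbb R^d$ the subspaces $L_p(x)$, $p\in N(x)$, are linearly independent (their sum is direct).

*Example.* For the square and the sites $(0,0)$, $(2,0)$, (GP1) fails for the normal $e_2$. All points $x$ with $|x_2|\ge\max(|x_1|,|x_1-2|)$ have distance $|x_2|$ from both sites, so the bisector has interior. Under (GP1) this cannot happen: on an open subset of a bisector, after shrinking, we would have $a_i\cdot(x-p)=a_j\cdot(x-q)$ identically, so $a_i=a_j$, $i=j$ and $a_i\cdot p=a_i\cdot q$.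

(GP2) has two consequences that we use all the time. The sets $A_p(x)$, $p\in N(x)$, are pairwise disjoint, since a common index $i$ would put $\alpha_i$ into two of the $L_p(x)$. And $|N(x)|\le d+1$, since $\sum_p c_p(x)\le d+1$.

**Lemma 3.** (GP1) and (GP2) hold for all configurations outside finitely many hyperplanes of $(\mathbb R^d)^n$.

*Proof.* For (GP1) this is clear, as $a_i\neq0$. For (GP2) suppose it fails at $x$. Then $|N(x)|\ge2$, so $x\notin P$ (at a site the only nearest site is the site itself) and $t=\mathrm{env}(x)>0$. Any $d+2$ nonzero subspaces of $(\mathbb R^{d+1})^*$ are dependent. Hence some $s\le d+2$ sites $q_1,\dots,q_s\in N(x)$, with $A_k=A_{q_k}(x)$, have dependent subspaces $L_{q_k}(x)$: take all of $N(x)$ if $|N(x)|\le d+2$, and any $d+2$ of its members otherwise.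

There are finitely many pairs of tuples (labels of the sites $q_k$; index sets $A_k$). For each pair with dependent spans that occurs in this way for at least one configuration, fix one relation $\sum_k\ell_k=0$ with $\ell_k\in\operatorname{span}\{\alpha_i:i\in A_k\}$, not all zero. Whenever the pair occurs at a point $x$, evaluating at $(x,t)$ and using (1) gives $0=\sum_k\ell_k(q_k,0)$, a linear condition on the sites. It is nontrivial. Indeed, let $\ell_k=(\mathsf h,-\tau)\ne0$. At an occurrence, all $\alpha_i$, $i\in A_k$, vanish on $(x-q_k,t)$ with $t>0$, so $\ell_k$ does too. If $\mathsf h=0$, then $\tau t=0$, so $\tau=0$ and $\ell_k=0$, a contradiction. So $\mathsf h\neq0$, and the coefficient of $q_k$ in the condition is not zero. Thus (GP2) can fail only on finitely many hyperplanes. $\square$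

Our lower-bound examples will work on nonempty open sets of configurations, so they are compatible with any notion of general position that holds on a dense set.

## 3. A tetrahedral ball in $\mathbb R^3$, by hand

Take $d=3$ and
$$h(u)=\max\{|u_1|-u_3,\ |u_2|+u_3\}.$$
The four normals are $(\pm1,0,-1)$ and $(0,\pm1,1)$. They are the vertices of a tetrahedron with centroid $0$, so $B$ is a tetrahedron too. For a large number $R$ take the sites $q_i=(i,0,R)$ and $r_j=(0,j,-R)$, $1\le i,j\le M$. Far up the third axis, only one pair of normals matters: for $x$ in a fixed ball and $R$ large,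
$$\rho_B(q_i,x)=R-x_3+|x_1-i|,\qquad \rho_B(r_j,x)=R+x_3+|x_2-j| .$$
At $x=(i+\frac14,j+\frac14,0)$ the nearest sites are exactly $q_i$ and $r_j$, at common distance $R+\frac14$. So all $M^2$ pairs occur in $\mathcal N$, and with $n=2M$ sites the complexity is at least $n^2/4$.

These sites violate (GP1), but the pairs are stable. At the point above each of $q_i$, $r_j$ has one active normal, namely $(1,0,-1)$ and $(0,1,1)$, and every other comparison is strict. If the sites move a little, we keep $x_1,x_2$ and solve the equation of the two distances for $x_3$, whose coefficient in their difference is $-2\neq0$. The strict inequalities persist. So a small perturbation into general position keeps all $M^2$ pairs.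

Two opposite edges of the polar tetrahedron do the work here. Each edge turns a family of sites into a comb of functions $|x_1-i|$, respectively $|x_2-j|$, and the two combs live on different coordinates. In dimension $d$ we will want $d-1$ combs. Before that we show that more than $n^{d-1}$ is impossible.

## 4. From faces to vertices of a truncated, refined diagram

The purpose of this section is to replace "number of faces" by "number of points of a special kind", each of which is determined by finite combinatorial data.

**Definition (refined faces).** The *refined faces* are the connected components of the sets on which $N(x)$ and all $A_p(x)$, $p\in N(x)$, are constant.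

The order among all the numbers $a_i\cdot(x-p)$ is constant on each cell of the arrangement of the hyperplanes $a_i\cdot(x-p)=a_j\cdot(x-q)$ with $i\ne j$. (For $i=j$ the difference is a constant.) So every refined face is a union of cells, and there are finitely many refined faces. A refined face is connected and has constant $N$, so it lies in one Voronoi face; every Voronoi face is a union of refined faces.

**Truncation.** Let $\Delta=\{x:b_j\cdot x\le\beta_j,\ j=0,\dots,d\}$ be a simplex so large that $P\subset\operatorname{int}\Delta$ and $\operatorname{int}\Delta$ meets every refined face. With the $b_j$ fixed, this only asks that $\operatorname{int}\Delta$ contain finitely many chosen points, and it holds for all sufficiently large $\beta_j$. For $x\in\Delta$ put $J(x)=\{j:b_j\cdot x=\beta_j\}$. We choose the large offsets generically, so that the following holds.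

(GP3) For every $x\in\Delta$, the functionals $(b_j,0)$, $j\in J(x)$, are linearly independent modulo $\bigoplus_{p\in N(x)}L_p(x)$.

*Why generic offsets satisfy (GP3).* A violation at $x$ gives $\sum_p\ell_p+\sum_{j\in J}\tau_j(b_j,0)=0$ with $\ell_p\in L_p(x)$ and $\tau\neq0$. Whether such a relation exists depends only on $(N,(A_p)_p,J)$; fix one for each such triple that admits one. Evaluating at $(x,\mathrm{env}(x))$ gives $\sum_p\ell_p(p,0)+\sum_j\tau_j\beta_j=0$, a nontrivial affine condition on $(\beta_0,\dots,\beta_d)$. There are finitely many such conditions, and we avoid them all.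

**Definition (t-vertices).** For $x\in\Delta$ put
$$D_x=\{(x',t')\in\mathbb R^{d+1}:\ \alpha_i(x',t')=0\ (i\in A_p(x),\,p\in N(x)),\ \ b_j\cdot x'=0\ (j\in J(x))\}.$$
Call $x$ a *t-vertex* if $D_x=0$.

By (GP2) and (GP3), $\dim D_x=d+1-\sum_pc_p(x)-|J(x)|$. There are finitely many different $D_x$, since there are finitely many possible data $(N(x),(A_p(x))_p,J(x))$. The projection $D_x\to\mathbb R^d$, $(x',t')\mapsto x'$, is injective, because $t'=a_i\cdot x'$ on $D_x$ for any active $i$. A t-vertex is determined by its data: the system $\alpha_i(x,t)=\alpha_i(p,0)$, $b_j\cdot x=\beta_j$ has at most one solution when $D_x=0$.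

In the square example of Section 2, the bend $(\frac32,\frac32)$ is a t-vertex: $c_p+c_q=3=d+1$.

**Lemma 4.** $|\mathcal N|\le\text{complexity}\le\#\{\text{refined faces}\}\le C\cdot\#\{\text{t-vertices}\}\le C'|\mathcal N|$.

*Proof.* Every $S\in\mathcal N$ gives at least one face, and every face contains a refined face; this proves the first two inequalities. For the last one: given $N(x)$, which has at most $d+1$ elements, there are at most $2^{f(d+1)}2^{d+1}$ choices of $(A_p)_p$ and $J$, and a t-vertex is determined by its data. It remains to prove the third inequality.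

**Step 1: local structure at $y\in\Delta$.** We show that the picture near $y$ is invariant under $D_y$. In a small ball $U$ around $y$ we have $N(x)\subseteq N(y)$, $A_p(x)\subseteq A_p(y)$ for $p\in N(x)$, and $J(x)\subseteq J(y)$ for $x\in U\cap\Delta$. So for $x\in U$ the data of $x$ and the condition $x\in\Delta$ depend only on the comparisons among the functions $a_i\cdot(x-p)$ with $p\in N(y)$, $i\in A_p(y)$, and on the signs of $b_j\cdot x-\beta_j$, $j\in J(y)$. Since the $A_p(y)$ are disjoint, there are at most $f$ such functions, with pairwise different indices $i$; all have the value $\mathrm{env}(y)$ at $y$. If $(x',t')\in D_y$, then a translation by $x'$ adds the same number $t'=a_i\cdot x'$ to all these functions and does not change $b_j\cdot x$ for $j\in J(y)$. Hence near $y$ the data are invariant under small translations by multiples of $x'$.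

**Step 2: every refined face reaches a t-vertex.** Let $G$ be a refined face and $G'$ a component of $G\cap\operatorname{int}\Delta$; at least one exists. Let $\psi$ be a linear functional on $\mathbb R^d$ that is nonconstant on the projection of every nonzero $D_x$ (avoid finitely many proper subspaces). Let $y$ maximize $\psi$ on the compact set $\operatorname{cl}G'$. Suppose $D_y\neq0$, and pick $(x',t')\in D_y$ with $\psi(x')\ne0$. By Step 1 there is $\epsilon>0$ such that for all $x\in G'$ close to $y$ the segment $\{x+\lambda x':|\lambda|\le\epsilon\}$ has constant data and lies in $\operatorname{int}\Delta$. The segment is connected and meets $G'$, so it lies in $G'$. Letting $x\to y$ we get $y\pm\epsilon x'\in\operatorname{cl}G'$, and one of these has a larger value of $\psi$ than $y$, a contradiction. So $y$ is a t-vertex.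

**Step 3: few sets $G'$ share a t-vertex.** Fix a t-vertex $y$. By Step 1, in a small ball around $y$ the data are constant on the cells of an arrangement of at most $f^2+d+1$ hyperplanes through $y$. (The differences of two of the functions are nonconstant, since their indices differ.) Each cell intersected with the ball is convex, hence contained in $G'$ as soon as it meets $G'$. The different sets $G'$, over all refined faces, are disjoint, and each one with $y$ in its closure contains one of the cells intersected with the ball. So at most $3^{f^2+d+1}$ sets $G'$ have $y$ in their closure. Together with Step 2 this gives the third inequality. $\square$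

## 5. Three types of t-vertices with many nearest sites

Let $x$ be a t-vertex and $s=|N(x)|$. Then $\sum_pc_p+|J(x)|=d+1$ and all $c_p\ge1$. As t-vertices are determined by their data, those with a given $s$ number at most $Cn^{s}$. Let $V_{\rm low}$ be the set of t-vertices with $s\le d-1$. Then
$$|V_{\rm low}|\le Cn^{d-1}.\tag{2}$$
This is harmless. The t-vertices with $s\ge d$ are of exactly three types, as one sees by distributing $d+1$ among the summands:

* (i) $s=d+1$, $J(x)=\emptyset$, all $c_p=1$;
* (ii) $s=d$, $|J(x)|=1$, all $c_p=1$;
* (iii) $s=d$, $J(x)=\emptyset$, one $c_p=2$, all others $1$.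

Counting their sets $N(x)$ gives only $n^{d+1}$ for (i) and $n^d$ for (ii) and (iii). The task is to bound these three numbers by the number of low vertices. If $c_q=1$, then $A_q=\{i_q\}$ is a single index, because the $\alpha_i$ are pairwise non-parallel; and the indices $i_q$ are distinct for distinct $q$.

The region below the graph of $\mathrm{env}$ will be our main object, so we describe it near a graph point. The condition $t\le\rho_B(q,x)$ means $\max_i\alpha_i\big((x,t)-(q,0)\big)\ge0$. Near $(x,\mathrm{env}(x))$ it can fail only for $q\in N(x)$. For such $q$, at the point itself the functional $\alpha_i$ takes on $(x,\mathrm{env}(x))-(q,0)$ the value $0$ for $i\in A_q(x)$ and a negative value otherwise, so only $i\in A_q(x)$ matter. Hence the small displacements $y$ from $(x,\mathrm{env}(x))$ that stay in $\{t\le\mathrm{env}\}$ are those with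
$$\max_{i\in A_q(x)}\alpha_i(y)\ge0\qquad\text{for all }q\in N(x).\tag{3}$$
At a type (i) vertex these are $d+1$ independent linear inequalities $\alpha_{i_q}(y)\ge0$: a simplicial cone.

## 6. An index formula for the Euler characteristic

**Definition (combinatorial Euler characteristic).** $\chi_c$ is the finitely additive function on finite unions of relatively open convex polyhedra with $\chi_c(Q)=(-1)^{\dim Q}$ for every nonempty relatively open convex polyhedron $Q$ (bounded or not).

It exists. For $X$ a union of cells of a hyperplane arrangement put $\chi_c(X)=\sum_{\text{cells}\subseteq X}(-1)^{\dim}$. If we add one hyperplane, a cell of dimension $k$ that is properly cut splits into two cells of dimension $k$ and one of dimension $k-1$, and $2(-1)^k+(-1)^{k-1}=(-1)^k$; other cells are unchanged. So the value does not change under refinement, and comparing two arrangements through a common refinement shows that it is well defined and additive. A relatively open polyhedron is a single cell of the arrangement of the hyperplanes that define it, so it gets the value $(-1)^{\dim Q}$. For instance, an open half-line has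 $\chi_c=-1$ and a closed half-line $\chi_c=0$. For a compact polyhedron (a finite union of polytopes), a triangulation shows that $\chi_c$ is the usual Euler characteristic $\chi$.

Let $X$ be a compact polyhedron in an affine space with direction space $Z$. For $v\in X$ let $T_vX\subseteq Z$ be the tangent cone: near $v$, $X$ coincides with $v+T_vX$. For $\psi\in Z^*$ set
$$\operatorname{ind}_\psi(X,v)=\chi_c\big(T_vX\cap\{\psi\le0\}\big).$$

**Lemma 5.**

1. For $\psi$ outside finitely many hyperplanes of $Z^*$ (depending on $X$) there is a finite $W\subset X$ with $\chi(X)=\sum_{v\in W}\operatorname{ind}_\psi(X,v)$. Moreover $W$ does not depend on $\psi$, and it contains every $v$ for which $T_vX$ is not invariant under any line of translations.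
2. If $T_vX$ is invariant under translations by $\mathbb Ru$ and $\psi(u)\ne0$, then $\operatorname{ind}_\psi(X,v)=0$.
3. If $T_vX$ is a closed pointed convex polyhedral cone, then $\operatorname{ind}_\psi(X,v)\in\{0,1\}$, and it equals $1$ if $\psi>0$ on $T_vX\setminus0$.
4. If $T_vX$ is a union of cells of an arrangement of $r$ hyperplanes of $Z$ through $0$, then $|\operatorname{ind}_\psi(X,v)|\le3^{r+1}$ for $\psi\neq 0$.

*Proof.* (1) Triangulate $X$, let $W$ be the vertex set, and let $\psi$ be nonconstant on every edge. Then $\chi(X)=\sum_\sigma(-1)^{\dim\sigma}$, and every simplex has a unique $\psi$-maximal vertex, its *top*. Fix $v\in W$. The cone $T_vX$ is the disjoint union of $\{0\}$ and the open simplicial cones $\tau_\sigma$ spanned by $\sigma-v$, over simplices $\sigma\ni v$ of dimension $k\ge1$. The generators of $\tau_\sigma$ are edge directions, so $\psi\ne0$ on them.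

* If $\psi<0$ on all generators, then $\tau_\sigma\cap\{\psi\le0\}=\tau_\sigma$ contributes $(-1)^k$. This is the case in which $v$ is the top of $\sigma$.
* If $\psi>0$ on all generators, the intersection is empty and contributes $0$.
* In the mixed case $\tau_\sigma\cap\{\psi<0\}$ and $\tau_\sigma\cap\{\psi=0\}$ are nonempty, relatively open and of dimensions $k$ and $k-1$. The contribution is $(-1)^k+(-1)^{k-1}=0$.

The point $\{0\}$ contributes $1$, which we attribute to $\sigma=\{v\}$. So $\operatorname{ind}_\psi(X,v)=\sum_{\sigma:\,v=\text{top of }\sigma}(-1)^{\dim\sigma}$, and summing over $v\in W$ gives $\chi(X)$. A point $v\in X\setminus W$ lies in the relative interior of a simplex $\sigma$ of positive dimension. The open star of $\sigma$ is a neighbourhood of $v$ in $X$, and all closed simplices meeting it contain $\sigma$ as a face, so the tangent cone at $v$ of each of the simplices containing $\sigma$ is invariant along $\operatorname{aff}\sigma$. Hence so is $T_vX$.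

(2) We may take $\psi(u)>0$. Decompose $T_vX\cap\ker\psi=\bigsqcup_jQ_j$ into relatively open polyhedra. A point of $T_vX$ with $\psi\le0$ can be moved along $u$, inside $T_vX$, to $\ker\psi$. So $T_vX\cap\{\psi\le0\}=\bigsqcup_j\big(Q_j\sqcup(Q_j-(0,\infty)u)\big)$. The two parts belonging to $Q_j$ have dimensions $\dim Q_j$ and $\dim Q_j+1$, so the total is $0$.

(3) $T'=T_vX\cap\{\psi\le0\}$ is a closed convex pointed cone. If $T'=\{0\}$, the value is $1$; this happens if $\psi>0$ on $T_vX\setminus0$. Otherwise $T'\setminus0$ is the disjoint union of the open cones over the relatively open faces of a compact polytope $K$, a cross-section of $T'$. Each cone has dimension one higher than its face, so $\chi_c(T'\setminus0)=-\chi(K)=-1$ and $\chi_c(T')=0$.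

(4) After adding $\ker\psi$ there are at most $3^{r+1}$ cells, each contributing $0$ or $\pm1$. $\square$

**The one-dimensional picture.** Let $d=1$, $B=[-1,1]$, with sites $p_1<\dots<p_n$ (pairwise distinct midpoints) in the interior of an interval $\Delta$, and let $X=\{(x,t):x\in\Delta,\ -1\le t\le\mathrm{env}(x)\}$. This is a zigzag roof over a rectangle. It contracts vertically to its bottom, so $\chi(X)=1$. Take $\psi=-t+\epsilon x$ with $0<\epsilon<1$. At a peak, $T_vX=\{t\le-|x|\}$ meets $\{t\ge\epsilon x\}$ only in $0$, so the index is $1$. At a valley, that is, at a site, $T_vX=\{t\le|x|\}$ meets $\{t\ge\epsilon x\}$ in two closed sectors sharing only $0$, so the index is $0+0-1=-1$. The two upper corners have index $1$, the two bottom corners index $0$, and points inside edges index $0$. The formula reads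
$$1=(n-1)-n+2 .$$
The peaks are the type (i) vertices, the valleys the type (iii) vertices. With this $\psi$ peaks count $+1$ and valleys count $-1$.

**Where the direct argument stalls.** The same happens in general. A sensible first attempt to bound type (i) is to apply Lemma 5 to $X=\{x\in\Delta,\ -1\le t\le\mathrm{env}(x)\}$, with $\psi$ a positive combination of the $\alpha_i$ active at the vertices one wants to count, so that these have index $1$. All would be well if the other vertices with $s\ge d$ had index at least $0$. But consider a type (iii) vertex with $A_p(x)=\{1,2\}$. By (3), $T_vX=T_1\cup T_2$ with $T_k=\{\alpha_k\ge0,\ \alpha_{i_q}\ge0\ (q\in N(x)\setminus p)\}$. Each $T_k$ is defined by $d$ functionals, so it contains a line, and for generic $\psi$ it contributes $0$ by Lemma 5(2). By additivity, $\operatorname{ind}_\psi(X,v)=-\chi_c(T_1\cap T_2\cap\{\psi\le0\})$. As $T_1\cap T_2$ is a pointed simplicial cone, the index is $-1$ when $\psi$ is a positive combination of $\alpha_1,\alpha_2$ and the $\alpha_{i_q}$. So the index sum bounds type (i) only up to the number of type (iii) vertices, for which so far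 we have $n^d$.

For $d=2$ the valleys can be counted by hand. A type (iii) vertex lies on a ray from a site $p$ through a vertex of the copy of $B$ at $p$. Along such a ray, $p$ is a nearest site exactly on an initial segment, as we prove in general below. So each of the $mn$ rays carries at most one type (iii) vertex, the end of that segment. In higher dimension the rays become $(d-1)$-dimensional ridges, and the initial segment becomes a star-shaped set. Its Euler characteristic is $1$, and the index formula can be applied inside the ridge, where the valley at $p$ is no longer visible.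

## 7. Star-shaped sets on ridges bound type (iii)

From here to the end of Section 8, $d\ge2$ is enough.

We recall the faces of the cone
$$C_B=\{y\in\mathbb R^{d+1}:\alpha_i(y)\le0\ \forall i\}=\{(x,t):t\ge h(x)\}.$$
It is pointed, since the $\alpha_i$ span. A face $F$ has the form $\{z\in C_B:\alpha_i(z)=0,\ i\in A_F\}$, where $A_F$ is the set of all $i$ with $\alpha_i|_F=0$. For $z\in C_B$ put $A(z)=\{i:\alpha_i(z)=0\}$. Then $z$ lies in the relative interior of the face $\{\alpha_i=0,\ i\in A(z)\}$, and the linear hull of this face is $\bigcap_{i\in A(z)}\ker\alpha_i$: for $y$ in this intersection, $z\pm\epsilon y\in C_B$ for small $\epsilon$, because the other $\alpha_i$ are negative at $z$. If $z$ is in the relative interior of $F$, then $A(z)=A_F$, because a functional that is $\le0$ on $F$ and $0$ at $z$ vanishes on $F$. So $\operatorname{lin}F=\bigcap_{i\in A_F}\ker\alpha_i$ and $F=C_B\cap\operatorname{lin}F$.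

**Proposition 6.** $\#\{\text{type (iii)}\}\le C(n+|V_{\rm low}|)$.

*Proof.* Fix a site $p$ and a face $F$ of $C_B$ of codimension $2$, so $\dim\operatorname{lin}F=d-1$. Let
$$X=X_{p,F}=\{(x,t)\in(p,0)+F:\ x\in\Delta,\ t\le\mathrm{env}(x)\}.$$
On $(p,0)+F\subset(p,0)+\partial C_B$ we have $t=h(x-p)=\rho_B(p,x)$. So $X$ is the set of points $(x,\rho_B(p,x))\in(p,0)+F$ with $x\in\Delta$ and $\rho_B(p,x)\le\rho_B(q,x)$ for all $q\in P$. It is a compact polyhedron in $(p,0)+\operatorname{lin}F$.

**Step 1: $\chi(X)=1$, because $X$ is star-shaped about $(p,0)$.** Clearly $(p,0)\in X$. Let $(x,\rho_B(p,x))\in X$ and $y=p+\lambda(x-p)$, $0\le\lambda\le1$. The point $(y,\rho_B(p,y))=(p,0)+\lambda(x-p,\rho_B(p,x))$ lies in $(p,0)+F$, since $F$ is a cone, and $y\in\Delta$. As $x-y=(1-\lambda)(x-p)$, homogeneity gives $\rho_B(p,x)=\rho_B(p,y)+\rho_B(y,x)$. With the triangle inequality, for every site $q$,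
$$\rho_B(q,y)\ge\rho_B(q,x)-\rho_B(y,x)\ge\rho_B(p,x)-\rho_B(y,x)=\rho_B(p,y).$$
So $(y,\rho_B(p,y))\in X$. Hence $X$ is contractible and $\chi(X)=1$.

**Step 2: the tangent cones, and which points contribute.** At $v=(x,t)\in X$ we have $t=\mathrm{env}(x)$, $p\in N(x)$ and $A_p(x)\supseteq A_F$. The constraints of $F=C_B\cap\operatorname{lin}F$ that are tight at $v-(p,0)$ are those with $i\in A_p(x)$. With (3),
$$T_vX=\Big\{y=(x',t')\in\operatorname{lin}F:\ \alpha_i(y)\le0\ (i\in A_p(x)),\ \max_{i\in A_q(x)}\alpha_i(y)\ge0\ (q\in N(x)\setminus p),\ b_j\cdot x'\le0\ (j\in J(x))\Big\}.$$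
Condition (3) for $q=p$ is automatic on $\operatorname{lin}F$, because there $\alpha_i(y)=0$ for $i\in A_F\subseteq A_p(x)$. So $T_vX$ is a union of cells of an arrangement of at most $f+d+1$ hyperplanes through $0$ in $\operatorname{lin}F$ (functionals vanishing identically on $\operatorname{lin}F$ impose no condition). It is invariant under $D_x$, which lies in $\operatorname{lin}F$ since $A_F\subseteq A_p(x)$. Choose $\psi\in(\operatorname{lin}F)^*$ generic for Lemma 5(1) and nonconstant on every nonzero $D_x$ occurring here. By Lemma 5(2), only those $v=(x,t)\in W$ with $D_x=0$ can have nonzero index; that is, only t-vertices contribute.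

**Step 3: t-vertices in $X$ with $s\ge d$ have simplicial tangent cones.** Let $x$ be a t-vertex with $(x,\mathrm{env}(x))\in X$ and $s\ge d$. Since $L_p(x)$ contains the annihilator of $\operatorname{lin}F$, $c_p\ge2$. So $x$ is of type (iii) with $c_p=2$. The point $(x-p,t)$ lies in the relative interior of the face $G=\{z\in C_B:\alpha_i(z)=0,\ i\in A_p(x)\}\subseteq F$, whose linear hull has dimension $d+1-c_p=d-1$. So $\operatorname{lin}G=\operatorname{lin}F$, hence $G=F$ and $A_p(x)=A_F$. The conditions $\alpha_i\le0$, $i\in A_p(x)$, are therefore void on $\operatorname{lin}F$, $J(x)=\emptyset$, and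
$$T_vX=\{y\in\operatorname{lin}F:\ \alpha_{i_q}(y)\ge0\ \ (q\in N(x)\setminus p)\}.$$
Now $L_p(x)$ is the annihilator of $\operatorname{lin}F$, and by (GP2) the $d-1$ functionals $\alpha_{i_q}$ are independent modulo $L_p(x)$. So their restrictions form a basis of $(\operatorname{lin}F)^*$. Hence $T_vX$ is a pointed simplicial cone that depends only on $F$ and $I=\{i_q:q\in N(x)\setminus p\}$. By Lemma 5(3) its index is in $\{0,1\}$ for every $\psi$, and by Lemma 5(1) $v\in W$.

**Step 4: count with a well-chosen $\psi$.** Fix $I$. Choose $\psi=\psi_I$, generic as in Step 2, in the open set of positive combinations of the $\alpha_i|_{\operatorname{lin}F}$, $i\in I$. Then $\psi>0$ on the nonzero vectors of the cone belonging to $I$, so every type (iii) vertex with data $(p,F,I)$ has index $1$. All other type (iii) vertices in $X$ contribute at least $0$. Low t-vertices contribute at least $-3^{f+d+2}$ each by Lemma 5(4), and those in $X$ have $p$ among their nearest sites. Since the sum is $\chi(X)=1$,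
$$\#\{\text{type (iii) with data }(p,F,I)\}\le1+3^{f+d+2}\,\#\{v\in V_{\rm low}:p\in N(v)\}.$$

**Step 5: sum.** Every type (iii) vertex $x$ has such data: let $p$ be the site with $c_p=2$ and $F$ the face of $C_B$ containing $(x-p,\mathrm{env}(x))$ in its relative interior; its linear hull is $\bigcap_{i\in A_p(x)}\ker\alpha_i$, of dimension $d-1$. There are at most $C$ pairs $(F,I)$, there are $n$ sites, and each low vertex has at most $d-1$ nearest sites. Summing over $p,F,I$ gives the claim. $\square$

The apex $(p,0)$ itself is a low t-vertex of $X$: there $N(p)=\{p\}$, all $m$ indices are active, and $c_p=d+1$.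

## 8. The hypograph bounds types (ii) and (i), and the total is $O(n^{d-1})$

**Proposition 7.** $\#\{\text{type (ii)}\}\le C(1+|V_{\rm low}|)$.

*Proof.* Fix a facet $\Delta_j=\{x\in\Delta:b_j\cdot x=\beta_j\}$ and let $X=\{(x,t):x\in\Delta_j,\ -1\le t\le\mathrm{env}(x)\}$. It is a compact polyhedron, with direction space $Z_j=\{(x',t'):b_j\cdot x'=0\}$ of dimension $d$. Since $\mathrm{env}\ge0$, sliding vertically to $t=-1$ retracts $X$ to $\Delta_j\times\{-1\}$, so $\chi(X)=1$. We go through the points of $X$, with $\psi\in Z_j^*$ generic: generic for Lemma 5(1), and nonconstant on finitely many subspaces and lines that will come up.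

* *Points with $t<\mathrm{env}(x)$.* The tangent cone is a closed convex cone, given by some of the conditions $b_l\cdot x'\le0$ and possibly $t'\ge0$; there are finitely many such cones. If it contains a line, it is invariant under that line and the index is $0$. Otherwise the index is in $\{0,1\}$.
* *Graph points $v=(x,\mathrm{env}(x))$ in general.* By (3), $T_vX$ is the set of $y=(x',t')\in Z_j$ with $\max_{i\in A_q(x)}\alpha_i(y)\ge0$ for $q\in N(x)$ and $b_l\cdot x'\le0$ for $l\in J(x)\setminus j$. It is invariant under $D_x\subseteq Z_j$, so the index is $0$ if $D_x\neq0$.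
* *Low t-vertices.* At most $f+d+1$ hyperplanes occur in $T_vX$, so $|\operatorname{ind}|\le3^{f+d+2}$.
* *t-vertices on $\Delta_j$ with $s\ge d$.* As $j\in J(x)$, the type is (ii) and $J(x)=\{j\}$. So $T_vX=\{y\in Z_j:\alpha_{i_q}(y)\ge0\ \forall q\in N(x)\}$. By (GP2) and (GP3) the $d$ functionals $\alpha_{i_q}$ and $(b_j,0)$ are independent, so the $\alpha_{i_q}|_{Z_j}$ form a basis of $Z_j^*$. This is a pointed simplicial cone that depends only on $j$ and $I=\{i_q\}$. Its index is in $\{0,1\}$, and $v\in W$.

Fix $I$ and take $\psi$ generic among the positive combinations of the $\alpha_i|_{Z_j}$, $i\in I$. The vertices with data $(j,I)$ have index $1$, and the only negative contributions come from low vertices. So $\#\{\text{type (ii) with data }(j,I)\}\le1+3^{f+d+2}|V_{\rm low}|$. Sum over the at most $C$ pairs $(j,I)$. $\square$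

**Proposition 8.** $\#\{\text{type (i)}\}\le C(1+\#\{\text{type (iii)}\}+|V_{\rm low}|)$.

*Proof.* Let $X=\{(x,t):x\in\Delta,\ -1\le t\le\mathrm{env}(x)\}\subset\mathbb R^{d+1}$. Again $\chi(X)=1$ by vertical retraction. For generic $\psi$, points with $t<\mathrm{env}(x)$ have index at least $0$, and graph points with $D_x\ne0$ have index $0$, by the arguments of the previous proof: the tangent cone at a graph point is given by (3) and $b_j\cdot x'\le0$, $j\in J(x)$, and it is invariant under $D_x$. At t-vertices of types (i) and (ii),
$$T_vX=\{y=(x',t'):\alpha_{i_q}(y)\ge0\ \forall q\in N(x);\ b_j\cdot x'\le0\ (j\in J(x))\}$$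
is defined by $d+1$ functionals, independent by (GP2) and (GP3). So it is a pointed simplicial cone, of index at least $0$, and in type (i) it depends only on $I=\{i_q\}$. Type (iii) and low t-vertices have $|\operatorname{ind}|\le3^{f+d+2}$, as at most $f+d+1$ hyperplanes occur. Fix $I$ and choose $\psi$ generic among the positive combinations of the $\alpha_i$, $i\in I$. Then type (i) vertices with index set $I$ have index $1$ and lie in $W$, so their number is at most $1+3^{f+d+2}(\#\{\text{type (iii)}\}+|V_{\rm low}|)$. Sum over $I$. $\square$

**Proposition 9.** For every $d\ge2$, every $B$ with at most $f$ facets and every $P$ in general position, the complexity of $\operatorname{Vor}_B(P)$ is $O_{d,f}(n^{d-1})$.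

*Proof.* By Propositions 6, 7, 8 and (2), the number of t-vertices is at most $C(n+|V_{\rm low}|)\le C(n+n^{d-1})=O(n^{d-1})$. Apply Lemma 4. $\square$

## 9. Ladders of edges, and why the combs must be coupled

We now generalize the tetrahedron of Section 3. Let $A=B^\circ$. Suppose $A$ has edges $E_i=[\nu_i-w_i,\nu_i+w_i]$, $i=1,\dots,k$. Sites far away in a direction $-z_i$, where $z_i$ exposes $E_i$, see only the two endpoints of $E_i$, and their distance at $x$ is of the form $\text{const}+\nu_i\cdot x+|w_i\cdot x-\text{const}|$. So each edge gives a comb in the variable $\xi_i=w_i\cdot x$. We want to choose the tooth freely in each of $k$ combs and then equalize the $k$ distances.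

The first attempt is to decouple the combs completely, as in the tetrahedron: find a subspace $V_0$ with $\mathbb R^d=V_0\oplus\operatorname{span}(w_1,\dots,w_k)$ and all $\nu_i-\nu_1\in V_0$. On $Y=\{x:v\cdot x=0\ \forall v\in V_0\}$ the $\xi_i$ are coordinates and all the terms $\nu_i\cdot x$ agree. For $k=d-1$ and $d\ge4$ this never works. Here $\dim V_0=1$, so the midpoints $\nu_1,\dots,\nu_k$ lie on a line, and $k\ge3$. The edges are distinct, because the $w_i$ are independent, and distinct edges have disjoint relative interiors, so the $\nu_i$ are distinct. Then some $\nu_i$ lies strictly between two others, which are points of $A$. Since $E_i$ is a face containing $\nu_i$, it contains these two as well, and they are not endpoints of $E_i$, being relative interior points of other edges. So they lie in the relative interior of $E_i$ and of another edge, a contradiction.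

The way past this is to let comb $i$ be disturbed by the earlier combs $j<i$, but to make its teeth so widely spaced that the disturbance does not matter.

**Definition (ladder).** Let $A\subset\mathbb R^{d'}$ be a $d'$-polytope. A *ladder of length $k$* in $A$ consists of edges $E_i=[\nu_i-w_i,\nu_i+w_i]$ of $A$, $1\le i\le k$, and a linear subspace $V_0$ such that $w_1,\dots,w_k$ are linearly independent, $\mathbb R^{d'}=V_0\oplus\operatorname{span}(w_1,\dots,w_k)$, and
$$\nu_i-\nu_1\in V_0\oplus\operatorname{span}(w_1,\dots,w_{i-1})\qquad(2\le i\le k).$$

The notion is invariant under translating $A$. *Example.* The tetrahedron with vertices $(\pm1,0,-1)$, $(0,\pm1,1)$ has a ladder of length $2$: $\nu_1=(0,0,-1)$, $w_1=e_1$, $\nu_2=(0,0,1)$, $w_2=e_2$, $V_0=\mathbb Re_3$.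

**Proposition 10.** Let $A\subset\mathbb R^d$ be a $d$-polytope with $m$ vertices, $0\in\operatorname{int}A$, with a ladder of length $k$, and let $B=A^\circ$ (which has $m$ facets). Then for all $n\ge k$ there are $n$-point sets $P$ in general position with $|\mathcal N|\ge\lfloor n/k\rfloor^k$. So the complexity is $\Omega(n^k)$.

*Proof.* **Step 1: coordinates and scales.** Let $M=\lfloor n/k\rfloor$, $Y=\{x:v\cdot x=0\ \forall v\in V_0\}$ and $\xi_i(x)=w_i\cdot x$. Since $\mathbb R^d=V_0\oplus\operatorname{span}(w_i)$, we have $\dim Y=k$, and a point of $Y$ with all $\xi_i=0$ is $0$; so $(\xi_1,\dots,\xi_k)$ are linear coordinates on $Y$. The ladder condition says that on $Y$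
$$(\nu_i-\nu_1)\cdot x=\sum_{j<i}\kappa_{ij}\xi_j(x)\tag{4}$$
with constants $\kappa_{ij}$. Let $\kappa=\max|\kappa_{ij}|$ (and $\kappa=0$ if there are none), $\Lambda=8k(\kappa+1)(M+1)+1$ and $\eta_i=\Lambda^i$. The number $\eta_i$ will be the spacing of comb $i$.

**Step 2: the sites.** A functional exposing $E_i$ has a positive maximum on $A$, since $0\in\operatorname{int}A$. Scaling it gives $z_i$ with $a\cdot z_i=1$ at the endpoints of $E_i$ and $a\cdot z_i\le1-\gamma$ at all other vertices $a$ of $A$, with a common $\gamma>0$. The line through $E_i$ meets $A$ only in $E_i\subset\partial A$, so it misses $0$; hence $\nu_i$ and $w_i$ are linearly independent. So for $\tau\in\{1,\dots,M\}$ there is $s_{i,\tau}$ with $w_i\cdot s_{i,\tau}=\tau\eta_i$ and $\nu_i\cdot s_{i,\tau}=\eta_i/4$. Put $q^i_\tau=-Rz_i+s_{i,\tau}$ with $R$ large.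

Recall $\rho_B(q,x)=\max_aa\cdot(x-q)$ over the vertices $a$ of $A$. For $x$ in a fixed ball, vertices $a\notin E_i$ give $a\cdot(x-q^i_\tau)\le R(1-\gamma)+O(1)$, while $a=\nu_i\pm w_i$ gives $R+\nu_i\cdot x-\eta_i/4\pm(\xi_i(x)-\tau\eta_i)$. So for $R$ sufficiently large
$$\rho_B(q^i_\tau,x)=R+\nu_i\cdot x-\tfrac{\eta_i}4+|\xi_i(x)-\tau\eta_i|.\tag{5}$$
The edges $E_i$ are distinct, so the $z_i$ are distinct; within one family the $s_{i,\tau}$ are distinct. For large $R$ all $q^i_\tau$ are distinct.

**Step 3: a point for every choice of teeth.** Given $(\tau_1,\dots,\tau_k)\in\{1,\dots,M\}^k$, define $x\in Y$ recursively by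
$$\xi_i=\tau_i\eta_i+\tfrac{\eta_i}4-\sum_{j<i}\kappa_{ij}\xi_j .$$
Inductively $|\xi_j|\le(M+1)\eta_j$: if this holds for $j<i$, then $\big|\sum_{j<i}\kappa_{ij}\xi_j\big|\le k\kappa(M+1)\Lambda^{i-1}<\eta_i/8$, and so $|\xi_i|\le M\eta_i+\frac38\eta_i\le(M+1)\eta_i$. Hence
$$\xi_i-\tau_i\eta_i\in(\eta_i/8,3\eta_i/8),\qquad|\xi_i-\tau\eta_i|\ge5\eta_i/8\quad(\tau\neq\tau_i).$$
So within family $i$ the unique nearest site is $q^i_{\tau_i}$. By (5) and (4),
$$\rho_B(q^i_{\tau_i},x)-R-\nu_1\cdot x=\sum_{j<i}\kappa_{ij}\xi_j-\tfrac{\eta_i}4+(\xi_i-\tau_i\eta_i)=0\qquad\text{for all }i .$$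
Thus $N(x)=\{q^1_{\tau_1},\dots,q^k_{\tau_k}\}$. These $M^k$ points lie in one ball, which can be chosen before $R$. The remaining $n-kM$ sites are placed so far away that they are irrelevant at all these points.

**Step 4: stability.** We must reach general position. At the point $x$ above, $q^i_{\tau_i}$ has the single active vertex $a^{(i)}=\nu_i+w_i$, and all other comparisons are strict. For sites $q'$ close to the original ones, keep the value of $\xi_1$ and solve
$$a^{(i)}\cdot(x-q'^{\,i}_{\tau_i})=a^{(1)}\cdot(x-q'^{\,1}_{\tau_1}),\qquad2\le i\le k,$$
for $(\xi_2,\dots,\xi_k)$, with $x\in Y$. On $Y$ we have $(a^{(i)}-a^{(1)})\cdot x=\sum_{j<i}\kappa_{ij}\xi_j+\xi_i-\xi_1$, so the matrix in the unknowns $\xi_2,\dots,\xi_k$ is unit lower triangular. Hence the solution exists, is unique and depends continuously on the sites, and the strict inequalities persist. All $M^k$ sets survive every sufficiently small perturbation, and by Lemma 3 we may perturb into general position. The last claim follows from $|\mathcal N|\le$ complexity. $\square$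

## 10. Long ladders in polytopes with few vertices

**Lemma 11 (extension).** Let $d'\ge3$ and let $A\subset\mathbb R^{d'}$ be a $d'$-polytope with $m$ vertices and a ladder of length $k$. Then there is a $(d'+1)$-polytope $A^+$ with at most $m+2$ vertices and a ladder of length $k+1$. If $A=-A$, there is such an $A^+=-A^+$ with at most $m+4$ vertices.

*Proof.* The new rung is a short edge over a facet of $A$, pointing in a new coordinate direction. Choose a facet $\Phi$ of $A$ with a relative interior point $b$. For each $j\le k$ let $\phi_j$ be an affine functional whose maximum $1$ on $A$ is attained exactly on $E_j$. The smallest face containing $b$ is $\Phi$, and $\dim\Phi=d'-1\ge2$, so $b\notin E_j$ and $\phi_j(b)<1$. In the symmetric case $-b$ is a relative interior point of the facet $-\Phi$, so also $\phi_j(-b)<1$. Let $\phi_\Phi$ be an affine functional with $\phi_\Phi\le1$ on $A$ and equality exactly on $\Phi$; in the symmetric case $0$ is interior, and we take $\phi_\Phi$ linear. Choose $\nu$ with $\phi_\Phi(\nu)>1$, so close to $b$ that $\phi_j(\nu)<1$ for all $j$ (and $\phi_j(-\nu)<1$ in the symmetric case).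 Let $e$ be a new coordinate direction, and put
$$A^+=\operatorname{conv}(A\cup\{\nu\pm e\}),\quad\text{respectively}\quad A^+=\operatorname{conv}(A\cup\{\nu\pm e,-\nu\pm e\}).$$
It has dimension $d'+1$ and the stated number of vertices, and in the second case it is symmetric.

Extend the functionals so that they do not depend on the new coordinate. Then $\phi_j$ is maximized on $A^+$ exactly on $E_j$, because it is less than $1$ at the new points. And $\phi_\Phi$ is maximized exactly on $E_{k+1}:=[\nu-e,\nu+e]$, because it is at most $1$ on $A$ and, in the symmetric case, $\phi_\Phi(-\nu)<0$. So $E_1,\dots,E_{k+1}$ are edges of $A^+$. Put $w_{k+1}=e$, $\nu_{k+1}=\nu$ and keep $V_0$. Then $V_0\oplus\operatorname{span}(w_1,\dots,w_{k+1})=\mathbb R^{d'+1}$, and $\nu-\nu_1\in\mathbb R^{d'}=V_0\oplus\operatorname{span}(w_1,\dots,w_k)$. $\square$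

*Example ($d=4$, six facets, $n^3$).* Start from the tetrahedron with vertices $(\pm1,0,-1)$, $(0,\pm1,1)$. On the facet $\Phi$ with vertices $(\pm1,0,-1),(0,1,1)$ we have $\phi_\Phi=2x_2-x_3=1$, and at the fourth vertex $\phi_\Phi=-3$. The edges are exposed by $\phi_1=-x_3$ and $\phi_2=x_3$. Take $\nu=(0,\frac12,-\frac12)$: then $\phi_\Phi(\nu)=\frac32$, $\phi_1(\nu)=\frac12$, $\phi_2(\nu)=-\frac12$. So $A^+$ has the six vertices $(\pm1,0,-1,0)$, $(0,\pm1,1,0)$, $(0,\frac12,-\frac12,\pm1)$. The origin is interior: giving a small weight $\epsilon$ to each of the last two vertices leaves the point $-2\epsilon\nu/(1-2\epsilon)$ to be written with positive weights on the tetrahedron, which is possible since $0$ is interior to it. The distance function is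
$$h(u)=\max\big\{|u_1|-u_3,\ |u_2|+u_3,\ \tfrac12(u_2-u_3)+|u_4|\big\}.$$
Here $V_0=\mathbb Re_3$ and $Y=\{x_3=0\}$. On $Y$ the first two combs do not disturb each other, and the third, in $\xi_3=x_4$, is disturbed by $(\nu_3-\nu_1)\cdot x=\frac12x_2=\frac12\xi_2$. Proposition 10 gives $\Omega(n^3)$ in $\mathbb R^4$.

**Proposition 12.** Let $d\ge3$, $f\ge d+1$ and $k=\min\{d-1,\lfloor f/2\rfloor\}$. There is a $d$-polytope with at most $f$ vertices and a ladder of length $k$. Consequently a fixed $B$ with at most $f$ facets attains $\Omega(n^k)$.

*Proof.* Let $r=d-k\ge1$.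

*Case $2k\ge d+1$*, that is, $k\ge r+1$. Start with a $(2r+1)$-simplex whose $2r+2$ vertices are written $\nu_i\pm w_i$, $i=1,\dots,r+1$, and $V_0=\operatorname{span}\{\nu_i-\nu_1:2\le i\le r+1\}$. The differences of vertices are combinations of the $2r+1$ vectors $w_i$ $(1\le i\le r+1)$ and $\nu_i-\nu_1$ $(2\le i\le r+1)$, so these span the direction space and form a basis. Any two vertices of a simplex span an edge, so we have a ladder of length $r+1$. Since $2r+1\ge3$, Lemma 11 can be applied $k-r-1$ times. The result has dimension $2r+1+(k-r-1)=d$, at most $2r+2+2(k-r-1)=2k\le f$ vertices, and a ladder of length $k$.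

*Case $2k\le d$.* Here $k=d-1$ is impossible for $d\ge3$, so $k=\lfloor f/2\rfloor$ and $2k\ge f-1\ge d$. Hence $2k=d$ and $f=d+1$. Take a $d$-simplex with vertices $\nu_i\pm w_i$ $(i\le k)$ and $\omega$, and $V_0=\operatorname{span}\{\nu_i-\nu_1\ (2\le i\le k),\ \omega-\nu_1\}$. The $2k=d$ vectors $w_i$, $\nu_i-\nu_1$, $\omega-\nu_1$ span $\mathbb R^d$, so this is a ladder of length $k$.

In both cases translate so that $0$ is interior, and apply Proposition 10. $\square$

**Proposition 13.** Let $d\ge3$, $f\ge2d$ and $g=\lfloor f/2\rfloor$. There is a centrally symmetric $d$-polytope with at most $f$ vertices and a ladder of length $\min\{d-1,\lceil g/2\rceil\}$. Consequently a fixed centrally symmetric $B$ with at most $f$ facets attains $\Omega(n^{\min\{d-1,\lceil g/2\rceil\}})$.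

*Proof.* Let $g'=\min\{g,2d-3\}$. Since $g\ge d$ and $2d-3\ge d$, we have $g'\ge d$, and $d_0=2d-g'\in[3,d]$. Start with the cross-polytope $\operatorname{conv}\{\pm u_1,\dots,\pm u_{d_0}\}$, where $(u_i)$ is a basis of $\mathbb R^{d_0}$. Any two non-antipodal vertices span an edge. We first find a ladder of length $\lceil d_0/2\rceil$.

If $d_0=2k_0$, take the edges $[u_{2i-1},u_{2i}]$, $i\le k_0$, and $V_0=\operatorname{span}\{u_{2i-1}+u_{2i}:i\le k_0\}$. Here $2w_i=u_{2i}-u_{2i-1}$ and $2\nu_i=u_{2i-1}+u_{2i}$, so the $\nu_i-\nu_1$ lie in $V_0$, the $w_i$ span a complement of $V_0$, and this is a ladder of length $k_0$.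

If $d_0=2k_0-1$ with $k_0\ge2$, take the edges $[u_1,u_2]$, $[-u_1,u_3]$, and $[u_{2i-2},u_{2i-1}]$ for $3\le i\le k_0$, and $V_0=\operatorname{span}\{\nu_i-\nu_1:2\le i\le k_0\}$. It suffices that the $2k_0-1$ vectors $w_i$ $(i\le k_0)$ and $\nu_i-\nu_1$ $(i\ge2)$ are independent. The vectors $2w_1=u_2-u_1$, $2w_2=u_3+u_1$ and $2(\nu_2-\nu_1)=u_3-2u_1-u_2$ lie in $\operatorname{span}(u_1,u_2,u_3)$ and have coordinate determinant
$$\det\begin{pmatrix}-1&1&0\\1&0&1\\-2&-1&1\end{pmatrix}=-4\ne0 .$$
For $i\ge3$, modulo $\operatorname{span}(u_1,u_2,u_3)$, the vectors $2w_i=u_{2i-1}-u_{2i-2}$ and $2(\nu_i-\nu_1)\equiv u_{2i-1}+u_{2i-2}$ are independent, and different $i$ use disjoint pairs of basis vectors. So this is a ladder of length $k_0=\lceil d_0/2\rceil$.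

Apply the symmetric version of Lemma 11 exactly $g'-d$ times. The dimension becomes $d_0+g'-d=d$. The number of vertices is at most $2d_0+4(g'-d)=2g'\le f$. The ladder length is
$$\lceil d_0/2\rceil+g'-d=\lceil g'/2\rceil=\min\{d-1,\lceil g/2\rceil\},$$
where the first equality uses $\lceil(2d-g')/2\rceil=d-\lfloor g'/2\rfloor$ and the second uses $\lceil(2d-3)/2\rceil=d-1$. The polytope is full-dimensional and symmetric, so $0$ is interior. Apply Proposition 10. $\square$

**Proof of Theorem 1.** The upper bound is Proposition 9. For $f\ge2d-2$ (which is $\ge d+1$) the exponent in Proposition 12 is $d-1$. For $f\ge4d-6$ (which is $\ge2d$) we have $g\ge2d-3$, so the exponent in Proposition 13 is $d-1$. $\blacksquare$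

## 11. Few facets: faces of a polytope in $\mathbb R^m$ and an embedding into $L_\infty$

For Theorem 2 it remains to show that few facets force a smaller exponent. By Lemma 4 it is enough to bound $|\mathcal N|$.

**Proposition 14.** If $B$ has $m\le f$ facets, then $|\mathcal N|=O(n^{\lfloor m/2\rfloor})$.

*Proof.* We turn every $S\in\mathcal N$ into a face of one polytope in $\mathbb R^m$ with at most $n$ vertices.

**Step 1: $S$ as a pattern of coordinatewise minima.** Let $c_{p,i}=a_i\cdot p$. Let $S=N(x)$, $t=\mathrm{env}(x)$ and $y_i=a_i\cdot x-t$. For $p\in S$ we have $y_i\le c_{p,i}$ for all $i$, with equality exactly for $i\in A_p(x)\neq\emptyset$. For $q\notin S$ some $i$ has $y_i>c_{q,i}$. Let $y_i^*=\min_{p\in S}c_{p,i}\ge y_i$. By (GP1) each $i$ has a unique $p(i)\in S$ with $y^*_i=c_{p(i),i}$. Put $A_p^*=\{i:p(i)=p\}$. If $i\in A_p(x)$, then $c_{p,i}=y_i\le y_i^*\le c_{p,i}$, so $i\in A^*_p$. Hence the sets $A_p^*\supseteq A_p(x)$, $p\in S$, partition $\{1,\dots,m\}$ into nonempty parts. And for each $q\notin S$ some $i$ has $y_i^*>c_{q,i}$.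

**Step 2: exponential coordinates.** For $T>1$ put $w_p=(T^{-c_{p,i}})_{i\le m}\in\mathbb R^m$; these points are distinct by (GP1). We claim: for $T$ large, for every $S\in\mathcal N$ there is a face of $\operatorname{conv}\{w_p:p\in P\}$ (possibly the whole polytope) that contains $w_p$ exactly for $p\in S$. Consider functionals
$$\phi(w)=\sum_{i}\lambda_{p(i)}\,\theta_i\,T^{y_i^*}w_i,\qquad\theta_i=1/|A^*_{p(i)}|,$$
with a parameter $\lambda\in\mathbb R^S$. For $p\in S$, $\phi(w_p)=\sum_i\lambda_{p(i)}\theta_iT^{y^*_i-c_{p,i}}$. The exponents are $\le0$, and they are $0$ exactly for $i\in A_p^*$; the terms with $i\in A_p^*$ add up to $\lambda_p$. So the $S\times S$ matrix of $\lambda\mapsto(\phi(w_p))_{p\in S}$ tends to the identity as $T\to\infty$. For large $T$ there is therefore $\lambda$, as close to $(1,\dots,1)$ as we like, with $\phi(w_p)=1$ for all $p\in S$; in particular we may have all $\lambda_p\ge\frac12$. For $q\notin S$ all terms of $\phi(w_q)$ are positive, and one of them is at least $\frac1{2m}T^{\epsilon_0}$, where $\epsilon_0>0$ is the least nonzero $|y_i^*-c_{p,i}|$ over all the finitely many $S\in\mathcal N$,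 $p\in P$, $i\le m$. For large $T$ this exceeds $1$. So $\phi=1$ on the $w_p$ with $p\in S$, and $\phi>1$ on the others, which proves the claim. As there are finitely many $S$, one $T$ serves for all.

**Step 3: count faces.** Distinct $S$ give distinct faces of a polytope of dimension $D\le m$ with at most $n$ vertices. By McMullen's upper bound theorem, it has at most as many faces of each dimension as the cyclic $D$-polytope with $n$ vertices, which has $O_D(n^{\lfloor D/2\rfloor})$ faces. (If $n\le D$, there is no $D$-polytope with at most $n$ vertices, so this case does not occur.) Hence $|\mathcal N|=O(n^{\lfloor m/2\rfloor})$. $\square$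

**Proposition 15.** If $B$ is centrally symmetric with at most $f$ facets and $g=\lfloor f/2\rfloor$, then $|\mathcal N|=O(n^{\lceil g/2\rceil})$.

*Proof.* $B$ has $2g_0\le f$ facets with $d\le g_0\le g$. Index the normals by $\pm1,\dots,\pm g_0$ with $a_{-i}=-a_i$. Then
$$\rho_B(p,x)=\|\mathcal Jx-\mathcal Jp\|_\infty,\qquad\mathcal Jx=(a_1\cdot x,\dots,a_{g_0}\cdot x)\in\mathbb R^{g_0},$$
and $\mathcal J$ is injective. So the diagram is the restriction of an $L_\infty$-diagram in $\mathbb R^{g_0}$ to a linear subspace. The sites $\mathcal J(P)$ lie in the subspace, hence are special, and the known bound should be applied to a perturbed set. So we show that every $S\in\mathcal N$ survives perturbation of the sites in $\mathbb R^{g_0}$.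

The points $x\in P$ give only $n$ singletons in $\mathcal N$. Let $x\notin P$, so $t=\mathrm{env}(x)>0$. Let $S=N(x)$ and $\mathcal A=\bigsqcup_{p\in S}A_p(x)$.

**Step 1: $\mathcal A$ contains at most one pair $\{i,-i\}$.** Suppose $\pm i,\pm j\in\mathcal A$ with $j\ne\pm i$. Since $\alpha_i+\alpha_{-i}=(0,-2)=\alpha_j+\alpha_{-j}$, we have
$$\alpha_i+\alpha_{-i}-\alpha_j-\alpha_{-j}=0 .$$
The indices $i$ and $-i$ belong to different sites: $i,-i\in A_p(x)$ would give $a_i\cdot(x-p)=t=-a_i\cdot(x-p)$, so $t=0$. Likewise $j$ and $-j$ belong to different sites. Group the relation by sites. By (GP2) the partial sum of each site vanishes. But the partial sum of the site owning $i$ is $\alpha_i$ or $\alpha_i-\alpha_j$ or $\alpha_i-\alpha_{-j}$, which is nonzero, a contradiction.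

**Step 2: independence upstairs.** On $\mathbb R^{g_0+1}$ put $\hat\alpha_{\pm i}(y,t)=\pm y_i-t$. The $\hat\alpha_j$ over the signed indices $j\in\mathcal A$ are linearly independent: if there is a pair $\pm i$, it spans the functionals $y_i$ and $t$, and each other index involves its own coordinate; if there is no pair, the coordinates involved are all different.

**Step 3: make one index per site active.** Pick $i_p\in A_p(x)$ for each $p\in S$. By Step 2 we can choose $u\in\mathbb R^{g_0+1}$ with $\hat\alpha_{i_p}(u)=0$ for $p\in S$ and $\hat\alpha_j(u)=-1$ for the other $j\in\mathcal A$. Let $(y,t')$ be $(\mathcal Jx,t)$ plus a small positive multiple of $u$, and let $c_p=\mathcal Jp$. For $p\in S$ the values $\hat\alpha_j\big((y,t')-(c_p,0)\big)$ are $0$ for $j=i_p$, negative for the other $j\in A_p(x)$, and still negative for $j\notin A_p(x)$. So $\|y-c_p\|_\infty=t'$, with $i_p$ the only active signed index. For $q\notin S$ the strict inequality $\|y-c_q\|_\infty>t'$ persists. Hence the nearest-site set of $y$ in the $L_\infty$-diagram of $\mathcal J(P)$ is $S$, with distance $t'$.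

**Step 4: perturb and count.** The equations $\hat\alpha_{i_p}(y,t')=\hat\alpha_{i_p}(c_p,0)$, $p\in S$, have independent left-hand sides. So they remain solvable, with a nearby solution, when the $c_p$ are perturbed in $\mathbb R^{g_0}$, and the strict inequalities persist. Thus for all sufficiently small perturbations $c'$ of $\mathcal J(P)$, every such $S$ (there are finitely many) is a nearest-site set of the $L_\infty$-diagram of $c'$ in $\mathbb R^{g_0}$. Choose $c'$ in general position. By the $L_\infty$ bound quoted in Section 1, in dimension $g_0\ge3$,
$$|\mathcal N|\le n+O(n^{\lceil g_0/2\rceil})=O(n^{\lceil g/2\rceil}).\qquad\square$$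

**Proof of Theorem 2.** The lower bounds are Propositions 12 and 13. For the upper bounds, the complexity is $O(n^{d-1})$ by Proposition 9, and it is at most $C|\mathcal N|$ by Lemma 4. In case (A), Proposition 14 gives $|\mathcal N|=O(n^{\lfloor m/2\rfloor})=O(n^{\lfloor f/2\rfloor})$. In case (B), Proposition 15 gives $|\mathcal N|=O(n^{\lceil g/2\rceil})$. All constants depend only on $d$ and $f$. $\blacksquare$
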